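# Perforated balls and the optimal uniform exponent for Steklov eigenvalues

## 1. A spherical shell in $\mathbb R^3$

Take the unit ball in $\mathbb R^3$, remove a small concentric ball, and look for harmonic functions whose outward normal derivative on the boundary is a multiple $\sigma$ of the function itself. That is, for $0<r\le\frac18$ let
$$S_r=\{x\in\mathbb R^3: r<|x|<1\},$$
and look for $u\neq 0$ and $\sigma$ with $\Delta u=0$ in $S_r$ and $\partial_\nu u=\sigma u$ on both boundary spheres, $\nu$ being the outward unit normal. The problem is rotation invariant, so it separates: we may take $u=(a\varrho^{\ell}+b\varrho^{-\ell-1})Y_\ell$, with $\varrho=|x|$ and $Y_\ell$ a spherical harmonic of degree $\ell$. Each $\ell$ gives two values of $\sigma$. Note that $\partial_\nu=-\partial_\varrho$ on the inner sphere.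

*Degree 0.* Here $u=a+b/\varrho$. The conditions are $-b=\sigma(a+b)$ at $\varrho=1$ and $b/r^2=\sigma(a+b/r)$ at $\varrho=r$. One solution is $b=0$, $\sigma=0$. If $b\ne0$, the first condition gives $a=-b/\sigma-b$, and the second becomes $r^{-2}=-1+\sigma(r^{-1}-1)$, so
$$\sigma=\frac{1+r^2}{r(1-r)}>\frac1r>1 .$$
The mode that belongs to the hole has a large eigenvalue, of size about $1/r$.

*Degree 1.* Here the conditions are
$$(1-\sigma)a=(2+\sigma)b,\qquad (2-\sigma r)\,b=r^3(1+\sigma r)\,a ,$$
so $\sigma$ is a root of $P(\sigma)=(1-\sigma)(2-\sigma r)-r^3(2+\sigma)(1+\sigma r)$. Since $P(0)=2-2r^3>0$, $P(1)=-3r^3(1+r)<0$, and the leading coefficient $r-r^4$ is positive, there is one root $\sigma=1-\tau$ in $(0,1)$ and one root above $1$. For the first root, $P=0$ reads $\tau(2-\sigma r)=r^3(3-\tau)(1+\sigma r)$. The left side is at least $\frac32\tau$ and the right side at most $3r^3(1+r)\le\frac92r^3$. Hence $\tau\le3r^3$.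

*Degree $\ell\ge2$.* For $u=g(\varrho)Y_\ell$ with $Y_\ell$ normalized on the unit sphere,
$$\frac{\int_{S_r}|\nabla u|^2}{\int_{\partial S_r}u^2}=\frac{\int_r^1\big(g'(\varrho)^2\varrho^2+\ell(\ell+1)g(\varrho)^2\big)d\varrho}{g(1)^2+r^2g(r)^2},$$
which increases with $\ell$. So the smallest eigenvalue in degree $\ell\ge 2$ is at least the smallest one in degree $1$.

Thus the first nonzero eigenvalue of $S_r$ is $\sigma_1=1-\tau\ge1-3r^3$, while for the full ball it is $1$ (with $u=x_1$). The eigenvalue dropped a little, by at most $3r^3$. The boundary area grew by the factor $1+r^2$. So the scale-invariant number $\sigma_1|\Sigma|^{1/2}$, where $|\Sigma|$ is the boundary area, went up: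
$$\sigma_1^2|\Sigma|\ \ge\ 4\pi(1-6r^3)(1+r^2)=4\pi\big(1+r^2(1-6r-6r^3)\big)>4\pi .$$

This hole was helped by its position, since linear functions vanish at the center. A hole elsewhere enters $\int_\Sigma u^2$ at order $r^2$, the same order as the gain in area. Still, we are led to ask: if we make *very many* holes and look at *high* eigenvalues, how large can $\sigma_k|\Sigma|^{1/n}$ become, as a power of $k$?

## 2. Steklov eigenvalues and the exponent $1/n$

Throughout, $n\ge2$ and $d=n+1$. Domains are bounded and connected with smooth boundary, and lie in a space $\mathbb M$, which is $\mathbb R^{d}$, the hyperbolic space $\mathbb H^{d}$, or a closed hemisphere of $\mathbb S^{d}$. We write $\Sigma=\partial\Omega$, $|\Sigma|$ for its $n$-dimensional volume ("area"), and $|\Omega|$ for the $(n+1)$-dimensional volume. The letters $c,C>0$ denote constants depending only on $n$, which may change from line to line.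

**Definition (Steklov eigenvalues).** The Steklov problem on $\Omega$ is $\Delta u=0$ in $\Omega$, $\partial_\nu u=\sigma u$ on $\Sigma$. The numbers $\sigma$ are the eigenvalues of the Dirichlet-to-Neumann map, which sends a function on $\Sigma$ to the normal derivative of its harmonic extension. They form a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\cdots\to\infty$, counted with multiplicity, and we put
$$\bar\sigma_k(\Omega)=\sigma_k|\Sigma|^{1/n}.$$
Scaling the metric so that lengths are multiplied by $t$ divides $\sigma_k$ by $t$, so $\bar\sigma_k$ is scale invariant.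

**Example (the unit ball $B\subset\mathbb R^{d}$).** If $p$ is a harmonic homogeneous polynomial of degree $\ell$, then $\partial_\nu p=\ell p$ on $\partial B$. The restrictions of such $p$ span $L^2(\partial B)$, so these are all the Steklov eigenfunctions. The span of those of degree $\le\ell$ is the space of restrictions to the sphere of all polynomials of degree $\le\ell$. Its dimension is $\binom{\ell+n}{n}+\binom{\ell+n-1}{n}$, which lies between $\ell^n/n!$ and $2(\ell+1)^n$. Let $s_0\le s_1\le\cdots$ be the Steklov eigenvalues of $B$. If $k\ge1$ and $s_k=\ell$, then $\ell\ge1$ and $k+1\le2(\ell+1)^n\le2(2\ell)^n$. On the other hand, $\ell^n/n!\ge k+1$ implies $s_k\le\ell$. So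
$$ck^{1/n}\le s_k\le Ck^{1/n}\qquad(k\ge1). \tag{1}$$

The exponent $1/n$ is the right one for every single domain: it is known that for each fixed $\Omega$, $\bar\sigma_k(\Omega)\sim c_nk^{1/n}$ as $k\to\infty$, with $c_n$ depending only on $n$. A bound uniform in $\Omega$ is a different matter. The known uniform bound is
$$\bar\sigma_k(\Omega)<C(n)\,k^{\frac2{n+1}}\qquad\text{for all }k\ge1\text{ and all bounded domains }\Omega\subset\mathbb M. \tag{2}$$
For $n\ge2$ we have $\frac2{n+1}>\frac1n$. The question, posed in the report "Dirichlet-to-Neumann Maps: Spectral Theory, Inverse Problems and Applications (16w5083)", is whether the exponent in (2) can be lowered to the asymptotically sharp one: is there $C(n)$ such that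
$$\bar\sigma_k(\Omega)<C(n)\,k^{\frac1n}\qquad\text{for all }k\ge1\text{ and all bounded }\Omega\subset\mathbb M\,? \tag{3}$$
By the asymptotics just quoted, no single domain can refute (3) as $k\to\infty$. A counterexample has to be a family $\Omega_k$ that changes with $k$.

Two variational facts do all the spectral work. Let
$$R(u)=\frac{\int_\Omega|\nabla u|^2}{\int_\Sigma u^2}.$$
Recall the min–max principle: $\sigma_k$ is the minimum of $\max_{u\in W\setminus 0}R(u)$ over the $(k+1)$-dimensional subspaces $W\subset H^1(\Omega)$ whose nonzero elements have nonzero trace on $\Sigma$.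

**Fact V1 (upper bounds).** If $f_0,\dots,f_k$ are Lipschitz on $\overline\Omega$, with $f_if_j=0$ everywhere for $i\ne j$ and $\int_\Sigma f_i^2>0$, then $\sigma_k\le\max_iR(f_i)$.

Indeed, the traces are pairwise orthogonal in $L^2(\Sigma)$ and nonzero, so the $f_i$ span an admissible $(k+1)$-dimensional space $W$. At each point one of $f_i,f_j$ vanishes, and the gradient of a Lipschitz function is zero a.e. on its zero set, so $\nabla f_i\cdot\nabla f_j=0$ a.e. Hence, for $u=\sum a_if_i$,
$$\int_\Omega|\nabla u|^2=\sum a_i^2\int_\Omega|\nabla f_i|^2\le\max_iR(f_i)\sum a_i^2\int_\Sigma f_i^2=\max_iR(f_i)\int_\Sigma u^2.$$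

**Fact V2 (lower bounds).** If $V\subset H^1(\Omega)$ is a subspace of codimension $\le k$ and $\int_\Sigma u^2\le A\int_\Omega|\nabla u|^2$ for all $u\in V$, then $\sigma_k\ge1/A$.

Indeed, the span of Steklov eigenfunctions for $\sigma_0,\dots,\sigma_k$ has dimension $k+1$, so it meets $V$ in some $u\ne0$. As $u$ is harmonic and nonzero, its trace is nonzero. Expanding in eigenfunctions, $\int_\Omega|\nabla u|^2\le\sigma_k\int_\Sigma u^2$. So $\int_\Sigma u^2\le A\sigma_k\int_\Sigma u^2$, and $A\sigma_k\ge1$.

**Definition (isoperimetric ratio).** $I(\Omega)=|\Sigma|/|\Omega|^{n/(n+1)}$. It is scale invariant. We let $\omega$ be the volume of the unit ball $B\subset\mathbb R^d$; since $|\partial B|=(n+1)\omega$,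
$$I_0:=I(B)=(n+1)\,\omega^{1/(n+1)} .$$
By the isoperimetric inequality $I\ge I_0$ in $\mathbb R^d$. For the shell of Section 1, $I(S_r)=4\pi(1+r^2)\big/\big(\tfrac{4\pi}3(1-r^3)\big)^{2/3}$, which tends to $I_0$ as $r\to0$ and to $\infty$ as $r\to1$.

## 3. Disjoint annuli, and where their volume is lost

A sensible first attempt at (3) is to use V1: cut $\Omega$ into $k+1$ disjoint pieces, each carrying a fair share of $\Sigma$, and use a cutoff function on each piece. We carry this out in full, both because we need the outcome and because it shows where the attempt stops. The result is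
$$\sigma_k|\Sigma|\le C\,k^{\frac2{n+1}}|\Omega|^{\frac{n-1}{n+1}}. \tag{4}$$
This argument, for $\mathbb M=\mathbb R^d$ or $\mathbb H^d$, is due to Colbois–El Soufi–Girouard, J. Funct. Anal. 261 (2011). The cutting is done by a theorem of Grigor'yan–Netrusov–Yau (*Eigenvalues of elliptic operators and geometric applications*, Surveys in Differential Geometry IX, 2004), which we quote.

**Theorem (Grigor'yan–Netrusov–Yau).** Let $(X,\mathrm{dist})$ be a metric space with precompact balls in which every ball of radius $\rho$ can be covered by $N$ balls of radius $\rho/2$. Let $\mu$ be a non-atomic Radon measure with $0<\mu(X)<\infty$. Then for each $l$ there are $l$ annuli $A_i=\{r_i\le\mathrm{dist}(\cdot,a_i)<R_i\}$, $0\le r_i<R_i<\infty$, with $\mu(A_i)\ge c(N)\mu(X)/l$, such that the annuli $2A_i=\{r_i/2\le\mathrm{dist}(\cdot,a_i)<2R_i\}$ are pairwise disjoint.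

**Example.** For Lebesgue measure on $[0,1]\subset\mathbb R$ take $a_i=(i-\frac12)/l$, $r_i=0$, $R_i=\frac1{4l}$, $1\le i\le l$. Then $2A_i$ is the open interval $\big(\frac{i-1}l,\frac il\big)$, and $\mu(A_i)=\frac1{2l}$.

**Step 1: choosing the annuli.** The purpose is to get $k+1$ annuli with much area and little volume. Realize $\mathbb M$ as $\mathbb R^d$ itself or, for $\mathbb H^d$, as the unit ball of $\mathbb R^d$ with a metric $g$ conformal to the Euclidean one. Apply the theorem in Euclidean $X=\mathbb R^d$, with $\mu$ the $g$-area measure of $\Sigma$ and $l=2k+2$. Since the sets $2A_i$ are disjoint, at most $k$ of them can satisfy $|\Omega\cap2A_i|_g>|\Omega|_g/(k+1)$. So at least $k+1$ of the annuli satisfy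
$$|\Omega\cap2A_i|_g\le\frac{|\Omega|_g}{k+1},\qquad\mu(A_i)\ge\frac{c\,|\Sigma|}{k+1}. \tag{5}$$

**Step 2: energy of the cutoffs.** For these $i$ let $f_i=1$ on $A_i$, $f_i=0$ off $2A_i$, and let $f_i$ be affine in $|x-a_i|$ in between. The slopes are $2/r_i$ on $\{r_i/2\le|x-a_i|<r_i\}$ and $1/R_i$ on $\{R_i\le|x-a_i|<2R_i\}$, so in the Euclidean metric
$$\int|\nabla f_i|^{n+1}dx\le\Big(\frac2{r_i}\Big)^{n+1}\omega r_i^{n+1}+R_i^{-(n+1)}\omega(2R_i)^{n+1}=2^{n+2}\omega ,$$
with no first term if $r_i=0$. The $(n+1)$-energy is conformally invariant: if $g=\phi^2g_{\rm eucl}$, then $|\nabla f|_g=\phi^{-1}|\nabla f|$ and $dv_g=\phi^{n+1}dx$. The gradient of $f_i$ lives in $2A_i$, so Hölder's inequality with exponents $\frac{n+1}2$ and $\frac{n+1}{n-1}$ gives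
$$\int_\Omega|\nabla f_i|_g^2\,dv_g\le\Big(\int_\Omega|\nabla f_i|_g^{n+1}dv_g\Big)^{\frac2{n+1}}|\Omega\cap2A_i|_g^{\frac{n-1}{n+1}}\le C\,|\Omega\cap2A_i|_g^{\frac{n-1}{n+1}} . \tag{6}$$

**Step 3: conclusion.** The $f_i$ are Lipschitz on $\overline\Omega$ with pairwise products zero, and $\int_\Sigma f_i^2\ge\mu(A_i)>0$. By V1, (5) and (6),
$$\sigma_k\le C\Big(\frac{|\Omega|}{k+1}\Big)^{\frac{n-1}{n+1}}\frac{k+1}{|\Sigma|}=C\,(k+1)^{\frac2{n+1}}\frac{|\Omega|^{\frac{n-1}{n+1}}}{|\Sigma|},$$
and $k+1\le2k$. This is (4) for $\mathbb R^d$ and $\mathbb H^d$.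

In $\mathbb R^d$, inserting the isoperimetric inequality $|\Omega|\le C|\Sigma|^{(n+1)/n}$ into (4) gives $\sigma_k|\Sigma|^{1/n}\le Ck^{2/(n+1)}$, the bound (2).

Now look at what is wasted. If the volumes $|\Omega\cap2A_i|$ are at most $v$, the argument gives $\sigma_k\le C\,v^{\frac{n-1}{n+1}}k/|\Sigma|$. To obtain $\bar\sigma_k\le Ck^{1/n}$ it would be enough to have
$$|\Omega\cap 2A_i|\le C\Big(\frac{|\Sigma|}k\Big)^{\frac{n+1}n}, \tag{7}$$
since then $v^{\frac{n-1}{n+1}}\le C(|\Sigma|/k)^{\frac{n-1}n}$. For the unit ball this can be arranged: $k+1$ balls of radius about $k^{-1/n}$ centered on $\partial B$ carry area about $1/k$ and volume only about $k^{-(n+1)/n}$. But all we have in general is the pigeonhole volume $|\Omega|/(k+1)$ of (5), and here the attempt stops. If the boundary is spread evenly through the bulk of $\Omega$, then a region carrying area $|\Sigma|/k$ has volume about $|\Omega|/k$. This is bounded as in (7) only if $k^{1/n}\le C\,I(\Omega)^{(n+1)/n}$, that is, $k\le C\,I(\Omega)^{n+1}$. For larger $k$ this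 route gives nothing. So domains with boundary scattered through the bulk, like a ball with many small holes, are the ones to look at.

## 4. Two competing bounds and the theorems

Why should scattered boundary make $\bar\sigma_k$ large? Think of a ball of volume about $1$ with so many tiny holes that $|\Sigma|\approx I$. For a function $u$, extended over the holes, we expect
$$\int_\Sigma u^2\ \lesssim\ \int_{\partial B}u^2+I\int_Bu^2+(\text{a term that is small when the holes are small}).$$
If $u$ avoids about $k$ suitable functions, the first term is at most $Ck^{-1/n}\int|\nabla u|^2$ (Steklov on $\partial B$), while $\int_Bu^2\le Ck^{-2/(n+1)}\int|\nabla u|^2$ (Neumann in the bulk). Since $\frac2{n+1}>\frac1n$, the bulk has slack. We may let $I$ grow until $I\,k^{-2/(n+1)}=k^{-1/n}$, that is,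
$$I=k^{\frac2{n+1}-\frac1n}=k^{\frac{n-1}{n(n+1)}},$$
and $\sigma_k$ stays of order $k^{1/n}$. Meanwhile $|\Sigma|^{1/n}$ has gained the factor $I^{1/n}=k^{\frac{n-1}{n^2(n+1)}}$. This suggests the exponent
$$q_n=\frac1n+\frac{n-1}{n^2(n+1)}=\frac{n^2+2n-1}{n^2(n+1)} .$$
It satisfies $\frac1n<q_n<\frac2{n+1}$ for $n\ge2$, the second inequality being $2n^2-(n^2+2n-1)=(n-1)^2>0$. For $n=2$: $q_2=\frac7{12}$, between $\frac12$ and $\frac23$.

**Theorem A.** There is $c=c(n)>0$ such that for every $k\ge1$ there is a smooth bounded domain $\Omega_k\subset\mathbb M$ with $\bar\sigma_k(\Omega_k)\ge c\,k^{q_n}$. Since $q_n>1/n$, inequality (3) fails for every choice of $C(n)$, for every $n\ge2$ and in each of the three spaces.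

**Theorem B.**

1. For every bounded domain $\Omega\subset\mathbb M$ and every $k\ge1$,
$$\bar\sigma_k(\Omega)\le C\min\Big\{(k\,I(\Omega))^{1/n},\ k^{\frac2{n+1}}I(\Omega)^{-\frac{n-1}n}\Big\},\qquad\text{hence}\qquad\bar\sigma_k(\Omega)\le C\,k^{q_n}.$$
2. Conversely, for every $k\ge1$ and $I\ge I_0$ there is a smooth bounded domain $\Omega\subset\mathbb R^{n+1}$ with $I(\Omega)=I$ and
$$\bar\sigma_k(\Omega)\ge c\min\Big\{(k\,I)^{1/n},\ k^{\frac2{n+1}}I^{-\frac{n-1}n}\Big\}.$$
In $\mathbb H^{n+1}$ and in a hemisphere the same holds with $I(\Omega)\in[I/2,2I]$.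

Consequently $c\,k^{q_n}\le\sup_\Omega\bar\sigma_k(\Omega)\le C\,k^{q_n}$ for all $k\ge1$. Also, in $\mathbb R^{n+1}$, $\sup\{\bar\sigma_k(\Omega)k^{-1/n}:k\ge1,\ I(\Omega)\le J\}$ lies between $cJ^{1/n}$ and $CJ^{1/n}$ for all $J\ge I_0$.

So $q_n$ is the optimal uniform exponent in each space. Sections 5–7 prove Theorem A and Theorem B(2); Sections 8–10 prove Theorem B(1) and the last sentence. Theorem A does not depend on the upper bounds.

## 5. Perforated balls with prescribed isoperimetric ratio

**Step 1: the construction.** We want a family of perforated balls in which $I$ can be prescribed while the holes are as small as we please. For $\varepsilon>0$ let $Z_\varepsilon$ be the set of $z\in\varepsilon\mathbb Z^d$ whose cube $Q_z=z+(-\frac\varepsilon2,\frac\varepsilon2)^d$ lies in $B$, and let $m=\#Z_\varepsilon$. Then $m\varepsilon^d\to\omega$ as $\varepsilon\to0$. For $0<r<\varepsilon/4$ put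
$$\Omega=B\setminus\bigcup_{z\in Z_\varepsilon}\overline{B(z,r)} .$$
The holes are disjoint closed balls, and $B(z,2r)\subset Q_z$, so $\Omega$ is a smooth connected domain. Its area and volume are $|\Sigma|=(n+1)\omega(1+mr^n)$ and $|\Omega|=\omega(1-mr^{n+1})$, so
$$I(\Omega)=I_0\,\frac{1+mr^n}{(1-mr^{n+1})^{n/(n+1)}} . \tag{8}$$
The denominator is harmless for $r\le\varepsilon/4$. The ball $B(z,\varepsilon/2)$ lies in $Q_z$, so $\omega r^d\le 2^{-d}\omega(\varepsilon/2)^d\le2^{-d}\varepsilon^d$. Summing over the $m$ disjoint cubes in $B$ gives $mr^{d}\le2^{-d}$.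

**Step 2: solving for $r$.** Fix $k$ and $I>I_0$. For fixed $\varepsilon$ the right side of (8) is continuous in $r\in(0,\varepsilon/4]$ and tends to $I_0$ as $r\to0$. At $r=\varepsilon/4$ it is at least $I_0(1+m(\varepsilon/4)^n)$, and this tends to $\infty$ as $\varepsilon\to0$ because $m\varepsilon^n=\varepsilon^{-1}\cdot m\varepsilon^d$. By the intermediate value theorem, for all small $\varepsilon$ there is $r\in(0,\varepsilon/4)$ with $I(\Omega)=I$. The denominator in (8) is at most $1$, so $mr^n\le I/I_0$, and $mr^{n+1}\le rI/I_0\to0$ as $\varepsilon\to0$. Taking $\varepsilon$ small, depending on $k$ and $I$, we get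
$$r\le k^{-1/n},\qquad|\Omega|\ge\frac\omega2,\qquad m\varepsilon^d\ge\frac\omega2,\qquad \frac{r^n}{\varepsilon^d}=\frac{mr^n}{m\varepsilon^d}\le C\,I. \tag{9}$$
The last quantity is, up to a constant, the hole area per unit volume.

## 6. The Steklov spectrum of the perforated ball from below

To use V2 we compare $\int_\Sigma u^2$ with integrals over the full ball $B$, where Neumann and Steklov eigenfunctions are available.

**Step 1: extension across the holes.** The purpose is to replace $u\in H^1(\Omega)$ by a function on $B$ with comparable energy, the constant being independent of the number and size of the holes. Write $B_s=B(0,s)$, and let $\eta$ be smooth with $\eta=1$ near $1$ and $\eta=0$ on $[0,\frac34]$. For $u\in H^1(B_2\setminus\overline{B_1})$ let $E_0u=u$ on the annulus and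
$$E_0u(x)=\eta(|x|)\,u\Big((2-|x|)\frac x{|x|}\Big),\qquad|x|<1 .$$
The reflection $x\mapsto(2-|x|)x/|x|$ is bi-Lipschitz from $\{\frac12<|x|<1\}$ onto $\{1<|x|<\frac32\}$ and fixes $\partial B_1$. Hence the traces from the two sides of $\partial B_1$ agree, and $E_0:H^1(B_2\setminus\overline{B_1})\to H^1(B_2)$ is a bounded linear extension operator.

We want control by the gradient alone, so we subtract the mean. Let $\bar u$ be the mean of $u$ over $B_2\setminus B_1$ and put $Eu=\bar u+E_0(u-\bar u)$. This is linear, extends $u$, and by the Poincaré inequality on the annulus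
$$\int_{B_2}|\nabla Eu|^2\le C\,\|u-\bar u\|_{H^1(B_2\setminus B_1)}^2\le C\int_{B_2\setminus B_1}|\nabla u|^2 .$$
Under scaling $B_1,B_2$ to radii $r,2r$ both sides acquire the same factor, so $C$ does not change. The annuli $B(z,2r)\setminus\overline{B(z,r)}$, $z\in Z_\varepsilon$, are disjoint and contained in $\Omega$. Applying the scaled operator around each hole, we obtain a linear map $u\mapsto\tilde u$, $H^1(\Omega)\to H^1(B)$, with $\tilde u=u$ on $\Omega$ and
$$\int_B|\nabla\tilde u|^2\le C\int_\Omega|\nabla u|^2 . \tag{10}$$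

**Step 2: trace on one hole.** We bound the integral over $\partial B(z,r)$ by integrals over the surrounding cube: for $v\in H^1(Q_z)$,
$$\int_{\partial B(z,r)}v^2\le2\cdot4^d\,\frac{r^n}{\varepsilon^d}\int_{Q_z}v^2+\frac{2r}{n-1}\int_{Q_z}|\nabla v|^2 . \tag{11}$$
By density we may take $v$ smooth on $\overline{Q_z}$. Use polar coordinates centered at $z$, and let $s\in(\varepsilon/4,\varepsilon/2)$, so $s>r$. From $v(r\theta)=v(s\theta)-\int_r^s\partial_tv(t\theta)\,dt$ and Cauchy–Schwarz with weight $t^n$,
$$v(r\theta)^2\le2v(s\theta)^2+2\int_r^st^{-n}dt\int_r^s|\partial_tv(t\theta)|^2t^n\,dt\le2v(s\theta)^2+\frac{2r^{1-n}}{n-1}\int_r^{\varepsilon/2}|\nabla v(t\theta)|^2t^n\,dt .$$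
Here $n\ge2$ enters, through $\int_r^\infty t^{-n}dt=\frac{r^{1-n}}{n-1}$. Multiply by $r^n$ and integrate over $\theta\in S^n$; since $B(z,\varepsilon/2)\subset Q_z$,
$$\int_{\partial B(z,r)}v^2\le2r^n\int_{S^n}v(s\theta)^2d\theta+\frac{2r}{n-1}\int_{Q_z}|\nabla v|^2 .$$
Multiply by $s^n$, integrate over $s\in(\varepsilon/4,\varepsilon/2)$, and divide by $\int_{\varepsilon/4}^{\varepsilon/2}s^n\,ds\ge(\varepsilon/4)^{d}$. The first term becomes at most $2r^n(4/\varepsilon)^d\int_{Q_z}v^2$, and (11) follows.

The last term of (11) has the coefficient $r$, which matches the hole mode of Section 1 with $\sigma\approx1/r$.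

**Step 3: summation.** The boundary $\Sigma$ consists of $\partial B$ and the spheres $\partial B(z,r)$, and the cubes $Q_z\subset B$ are disjoint. Summing (11) with $v=\tilde u$ over $z$ and using (9), for all $u\in H^1(\Omega)$
$$\int_\Sigma u^2\le C\,I\int_B\tilde u^2+\frac{2r}{n-1}\int_B|\nabla\tilde u|^2+\int_{\partial B}\tilde u^2 . \tag{12}$$

**Step 4: the subspace for $k\ge2$.** Now we remove few enough directions to keep codimension $\le k$, yet enough to make the first and last terms of (12) small. Let $j=\lfloor k/2\rfloor$. Then $j\ge1$, and $j\ge k/3$ (clear for $k=2$; for $k\ge3$, $j\ge\frac{k-1}2\ge\frac k3$). Let $\lambda_i,\varphi_i$ be the Neumann eigenvalues and eigenfunctions of $B$, and $s_i,\psi_i$ the Steklov ones, $i\ge0$. By Weyl's law on the fixed domain $B$, together with $\lambda_1>0$, we have $\lambda_j\ge c\,j^{2/(n+1)}$ for $j\ge1$; by (1), $s_j\ge c\,j^{1/n}$. Let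
$$V=\Big\{u\in H^1(\Omega):\ \int_B\tilde u\,\varphi_i=0\ \text{ and }\ \int_{\partial B}\tilde u\,\psi_i=0\ \text{ for }0\le i<j\Big\}.$$
Because $u\mapsto\tilde u$ is linear, these are $2j$ linear conditions on $u$, and the codimension is at most $2j\le k$. For $u\in V$ the variational characterizations of $\lambda_j$ and $s_j$ on $B$ give
$$\int_B\tilde u^2\le\lambda_j^{-1}\int_B|\nabla\tilde u|^2,\qquad\int_{\partial B}\tilde u^2\le s_j^{-1}\int_B|\nabla\tilde u|^2 .$$
Insert this in (12), use $r\le k^{-1/n}$ and $j\ge k/3$, and then (10):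
$$\int_\Sigma u^2\le C\big(I\,k^{-\frac2{n+1}}+k^{-\frac1n}\big)\int_\Omega|\nabla u|^2\qquad(u\in V). \tag{13}$$

**Step 5: the subspace for $k=1$.** With only one condition allowed, take $V=\{u:\int_B\tilde u=0\}$. By the Poincaré and trace inequalities on $B$, both $\int_B\tilde u^2$ and $\int_{\partial B}\tilde u^2$ are at most $C\int_B|\nabla\tilde u|^2$. Since $r\le1$, (12) and (10) give (13) with $k=1$.

**Step 6: Theorem B(2) in $\mathbb R^{n+1}$.** By V2 and (13), $\sigma_k(\Omega)\ge c\min\{k^{1/n},\,k^{2/(n+1)}/I\}$. Since $|\Omega|\ge\omega/2$, we have $|\Sigma|=I\,|\Omega|^{n/(n+1)}\ge c\,I$, so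
$$\bar\sigma_k(\Omega)\ge c\,I^{1/n}\min\Big\{k^{\frac1n},\frac{k^{\frac2{n+1}}}I\Big\}=c\min\Big\{(kI)^{1/n},\ k^{\frac2{n+1}}I^{-\frac{n-1}n}\Big\}. \tag{14}$$
This is for $I>I_0$. For $I=I_0$ take $\Omega=B$: by (1), $\bar\sigma_k(B)\ge c\,k^{1/n}\ge c\,(kI_0)^{1/n}$, which is at least $c$ times the minimum.

## 7. The balanced choice of $I$, and small copies in curved spaces

**Step 1: Theorem A in $\mathbb R^{n+1}$.** Choose the ratio that balances the minimum in (14), $I=I_0\,k^{\frac{n-1}{n(n+1)}}\ge I_0$. Up to constants, the two terms are powers of $k$ with exponents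
$$\frac1n+\frac{n-1}{n^2(n+1)}=q_n\qquad\text{and}\qquad\frac2{n+1}-\frac{(n-1)^2}{n^2(n+1)}=\frac{2n^2-(n-1)^2}{n^2(n+1)}=\frac{n^2+2n-1}{n^2(n+1)}=q_n .$$
Hence there is $\Omega_k\subset\mathbb R^{n+1}$ with $\bar\sigma_k(\Omega_k)\ge c\,k^{q_n}$.

**Step 2: the other spaces.** At a small scale, a Riemannian metric looks Euclidean, and $\bar\sigma_k$ and $I$ are scale invariant; so we use tiny copies. Let $\Omega\subset\mathbb R^{n+1}$ be one of the domains above, let $p$ be a point of $\mathbb H^{n+1}$ or an interior point of the hemisphere, and let $g$ be the metric. Identify the tangent space at $p$ with $\mathbb R^{n+1}$, and consider $\exp_p(t\Omega)$ for small $t>0$. Let $g_t$ be $t^{-2}g$ pulled back by $x\mapsto\exp_p(tx)$. In normal coordinates $g_{ij}(y)=\delta_{ij}+O(|y|^2)$, and $(g_t)_{ij}(x)=g_{ij}(tx)$, so $g_t\to g_{\rm eucl}$ uniformly on bounded sets. Thus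
$$(1+\delta_t)^{-1}g_{\rm eucl}\le g_t\le(1+\delta_t)g_{\rm eucl}\quad\text{on }\overline\Omega,\qquad\delta_t\to0 .$$
Passing from $g_{\rm eucl}$ to $g_t$ changes $|\nabla u|^2$, the volume density and the boundary area density by factors between $(1+\delta_t)^{-a}$ and $(1+\delta_t)^{a}$, with $a=1$, $\frac{n+1}2$, $\frac n2$ respectively. Hence $R(u)$ changes by factors tending to $1$ uniformly in $u$, and by min–max so does $\sigma_k$; also $|\Sigma|$ and $|\Omega|$ change by factors tending to $1$. Since $\exp_p(t\Omega)$ with the metric $t^{-2}g$ is isometric to $(\Omega,g_t)$, scale invariance gives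
$$\bar\sigma_k(\exp_p(t\Omega))\to\bar\sigma_k(\Omega),\qquad I(\exp_p(t\Omega))\to I(\Omega)\qquad(t\to0).$$
For $t$ small, depending on $\Omega$ and $k$, the domain $\exp_p(t\Omega)$ lies in $\mathbb M$, its ratio is in $[I/2,2I]$, and its $\bar\sigma_k$ is at least half that of $\Omega$. This proves Theorem A and Theorem B(2). Inequality (3) therefore fails for every $n\ge2$ and every $C(n)$, in all three spaces.

## 8. A second upper bound, by volume alone

We turn to Theorem B(1). Beside (4) we need a bound in which the area of $\Sigma$ does not appear: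
$$\sigma_k\,|\Omega|^{\frac1{n+1}}\le C\,k^{\frac1n}. \tag{15}$$

**Step 1: (4) and (15) imply Theorem B(1).** Multiplying (4) by $|\Sigma|^{-(n-1)/n}$ turns it into $\bar\sigma_k\le Ck^{2/(n+1)}I(\Omega)^{-(n-1)/n}$, because $|\Omega|^{\frac{n-1}{n+1}}|\Sigma|^{-\frac{n-1}n}=I^{-\frac{n-1}n}$. Multiplying (15) by $|\Sigma|^{1/n}|\Omega|^{-1/(n+1)}=I^{1/n}$ turns it into $\bar\sigma_k\le C(kI(\Omega))^{1/n}$. Together these are the minimum in Theorem B(1). To remove $I$, take (4) to the power $\frac1n$ times (15) to the power $\frac{n-1}n$. The left side is $\sigma_k|\Sigma|^{\frac1n}|\Omega|^{\frac{n-1}{n(n+1)}}$, and the right side contains the same power of $|\Omega|$. So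
$$\bar\sigma_k\le C\,k^{\frac2{n(n+1)}+\frac{n-1}{n^2}}=C\,k^{\frac{2n+(n-1)(n+1)}{n^2(n+1)}}=C\,k^{q_n}.$$

**Step 2: reduction of the hemisphere to $\mathbb R^d$.** Stereographic projection from the antipode of the center identifies the closed hemisphere with $\overline B$, carrying the metric $\phi^2g_{\rm eucl}$ with $\phi=2/(1+|x|^2)\in[1,2]$. The energy density is multiplied by $\phi^{-2}\phi^{n+1}=\phi^{n-1}\le2^{n-1}$, and the boundary area density by $\phi^n\ge1$, so $\sigma_k\le2^{n-1}\sigma_k^{\rm eucl}$ by min–max. Areas change by factors in $[1,2^n]$ and volumes by factors in $[1,2^{n+1}]$. Writing $|\cdot|_e$ for Euclidean quantities, we get $\sigma_k|\Sigma|\le2^{2n-1}\sigma_k^{\rm eucl}|\Sigma|_e$ and $|\Omega|_e\le|\Omega|$, so (4) in $\mathbb R^d$ implies (4) in the hemisphere. Likewise $\sigma_k|\Omega|^{1/(n+1)}\le2^{n-1}\cdot2\,\sigma_k^{\rm eucl}|\Omega|_e^{1/(n+1)}$, so the same holds for (15).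

From now on $\mathbb M=\mathbb R^d$ or $\mathbb H^d$. There (4) was proved in Section 3, and (15) remains.

**Step 3: geometric facts.** Let $\rho>0$ if $\mathbb M=\mathbb R^d$, and $0<\rho\le1$ if $\mathbb M=\mathbb H^d$. All balls of radius $s$ have the same volume, denoted $|B_s|$, and for $\frac12\rho\le s\le4\rho$
$$c\rho^{n+1}\le|B_s|\le C\rho^{n+1},\qquad|\partial B_s|\le C\rho^n . \tag{16}$$
In $\mathbb H^d$ this holds because $|\partial B_s|=|S^n|\sinh^ns$, $|B_s|=|S^n|\int_0^s\sinh^nt\,dt$, and $t\le\sinh t\le Ct$ on $[0,4]$.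

**Fact F1 (relative isoperimetric inequality).**
$$\min\{|\Omega\cap B(x,\rho)|,\ |B(x,\rho)\setminus\Omega|\}^{\frac n{n+1}}\le C\,|\Sigma\cap B(x,\rho)| .$$
In words: if $\Omega$ occupies a fair part of the ball but not nearly all of it, then much of $\Sigma$ is in the ball. For a domain whose boundary passes through the ball as a flat disk through the center, the left side is $(\frac12\omega\rho^{n+1})^{n/(n+1)}$ and the area on the right is that of an $n$-disk of radius $\rho$; both are multiples of $\rho^n$. In $\mathbb R^d$ the fact is classical. In $\mathbb H^d$ put $x$ at the center of the ball model. Then $B(x,\rho)$ is a Euclidean ball of radius $\tanh(\rho/2)\le\tanh\frac12<\frac12$, on which the conformal factor $2/(1-|y|^2)$ lies between $2$ and $\frac83$. So areas and volumes are comparable with Euclidean ones, and F1 follows from the Euclidean case.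

**Fact F2 (isoperimetric inequality).** $|E|^{n/(n+1)}\le C\,P(E)$ for bounded sets $E$ of finite perimeter. Recall that $E$ has finite perimeter if the distributional gradient of $1_E$ is a finite measure; $P(E)$ is then its total mass, and equals the boundary area when $\partial E$ is smooth. In $\mathbb R^d$ F2 is classical. In $\mathbb H^d$ geodesic balls are isoperimetric (E. Schmidt), so it suffices to check balls of radius $s$. Let $V=|S^n|\int_0^s\sinh^nt\,dt$ and $A=|S^n|\sinh^ns$. For $s\le1$, $V\le Cs^{n+1}$ and $A\ge cs^n$, so $V^{n/(n+1)}\le CA$. For every $s$, $(\sinh^n)'=n\sinh^{n-1}\cosh\ge n\sinh^n$, and integrating gives $V\le A/n$. For $s\ge1$, $V$ is bounded below, so $V^{n/(n+1)}\le CV\le CA$.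

**Fact F3.** In $\mathbb H^d$, $|\Sigma|\ge n|\Omega|$. Let $\delta$ be the distance to a point outside $\overline\Omega$. It is smooth near $\overline\Omega$, with $\Delta\delta=n\coth\delta\ge n$ and $|\nabla\delta|=1$. So $n|\Omega|\le\int_\Omega\Delta\delta=\int_\Sigma\partial_\nu\delta\le|\Sigma|$.

## 9. Many test functions at scale $\rho$

A set is called *$s$-separated* if its distinct points have mutual distances $\ge s$. If a subset of $D$ is maximal among the $s$-separated subsets of $D$, then the open balls of radius $s$ around its points cover $D$. For instance, $\{0,1,2,\dots,10\}$ is a maximal $1$-separated subset of $[0,10]\subset\mathbb R$. In a bounded set such subsets are finite.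

**Lemma.** There is $c_1=c_1(n)\in(0,1]$ such that if $\rho\le|\Omega|^{1/(n+1)}$ (and $\rho\le1$ when $\mathbb M=\mathbb H^d$), then there are at least $c_1\big(|\Omega|^{1/(n+1)}/\rho\big)^n$ Lipschitz functions on $\overline\Omega$, with pairwise products zero, nonzero traces and Rayleigh quotients $R\le C/\rho$.

**Step 1: the functions and the density.** For $x\in\mathbb M$ let $h_x(y)=\min\{1,(2-\mathrm{dist}(x,y)/\rho)_+\}$. It equals $1$ on $B(x,\rho)$, vanishes off $B(x,2\rho)$, and is $\frac1\rho$-Lipschitz. Writing $\mu(S)=|\Omega\cap S|$,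
$$\int_\Omega|\nabla h_x|^2\le\rho^{-2}\mu(B(x,2\rho)),\qquad\int_\Sigma h_x^2\ge|\Sigma\cap B(x,\rho)| . \tag{17}$$
If $\mathrm{dist}(x,x')\ge4\rho$, then $h_xh_{x'}=0$. So we need many $4\rho$-separated points $x$ at which the second quantity in (17) controls $\rho$ times the first. Let
$$f(x)=\frac{\mu(B(x,\rho))}{|B_\rho|}\in[0,1],\qquad U=\{x\in\Omega:f(x)<\tfrac12\}.$$
The function $f$ is continuous on $\mathbb M$ and has compact support, as $\Omega$ is bounded. At points where $f<\frac12$ or $f=\frac12$, F1 yields area. Two pictures show the two ways to find such points. If $\Omega$ is contained in a slab of thickness much smaller than $\rho$, then $\mu(B(x,\rho))$ is small compared with $\rho^{n+1}$ for every $x$, and $U=\Omega$. If $\Omega=B$ and $\rho<\frac1{2d}$, then $f=1$ at distance $\ge\rho$ from $\partial B$, so $U$ lies in a shell of volume at most $d\rho\,\omega<\frac12\omega$; good points are then those with $f=\frac12$, near $\partial B$.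

**Step 2: Case A, $|U|\ge\frac12|\Omega|$.** The points of $U$ are good except that $\mu(B(x,2\rho))$ might be much larger than $\mu(B(x,\rho))$; we first show that this is rare. For $K>0$ let
$$D=\{x\in U:\mu(B(x,2\rho))>K\mu(B(x,\rho))\},$$
and let $\{z_j\}$ be a maximal $\rho$-separated subset of $D$. The balls $B(z_j,\rho)$ cover $D$. A point $y$ lies in at most $|B_{5\rho/2}|/|B_{\rho/2}|\le C$ of the balls $B(z_j,2\rho)$, because for those $j$ the balls $B(z_j,\rho/2)$ are disjoint and contained in $B(y,5\rho/2)$. Hence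
$$|D|=\mu(D)\le\sum_j\mu(B(z_j,\rho))\le K^{-1}\sum_j\mu(B(z_j,2\rho))\le K^{-1}C\,|\Omega| .$$
Fix $K=K(n)$ so that $|D|\le\frac14|\Omega|$. Then $|U\setminus D|\ge\frac14|\Omega|$.

Let $x_1,\dots,x_N$ be a maximal $4\rho$-separated subset of $U\setminus D$. The balls $B(x_i,4\rho)$ cover $U\setminus D$, so $\frac14|\Omega|\le N|B_{4\rho}|\le CN\rho^{n+1}$, and
$$N\ge c\,\Big(\frac{|\Omega|^{1/(n+1)}}\rho\Big)^{n+1}\ge c\,\Big(\frac{|\Omega|^{1/(n+1)}}\rho\Big)^n,$$
using $\rho\le|\Omega|^{1/(n+1)}$. Since $f(x_i)<\frac12$, the minimum in F1 is $\mu(B(x_i,\rho))$. It is positive because $x_i\in\Omega$, and at most $C\rho^{n+1}$. Hence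
$$|\Sigma\cap B(x_i,\rho)|\ge c\,\mu(B(x_i,\rho))^{\frac n{n+1}}=c\,\frac{\mu(B(x_i,\rho))}{\mu(B(x_i,\rho))^{1/(n+1)}}\ge c\,\frac{\mu(B(x_i,\rho))}\rho>0 .$$
Since $x_i\notin D$, (17) gives
$$R(h_{x_i})\le\frac{\rho^{-2}K\,\mu(B(x_i,\rho))}{c\,\mu(B(x_i,\rho))/\rho}\le\frac C\rho .$$

**Step 3: Case B, $|U|<\frac12|\Omega|$.** Now we look for points with $f=\frac12$, and use the isoperimetric inequality to show that there are many. Let $F=\{x\in\mathbb M:f(x)\ge\frac12\}$. It is compact and contains $\Omega\setminus U$, so $|F|\ge\frac12|\Omega|>0$. By continuity of $f$, $\partial F\subset\{f=\frac12\}$. Since $\mathbb M$ is connected and noncompact, $F$ is neither empty nor all of $\mathbb M$, so $\partial F\neq\emptyset$. Let $y_1,\dots,y_N$ be a maximal $4\rho$-separated subset of the compact set $\partial F$; every point of $\partial F$ is at distance $<4\rho$ from some $y_i$.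

We know nothing about the regularity of $\partial F$, so we cover it by balls and pass to the closed set
$$E=F\cup\bigcup_i\overline{B(y_i,4\rho)} .$$
We claim that $\partial E\subset\bigcup_i\partial B(y_i,4\rho)$. Let $p\in\partial E$. Then $p\in E$, as $E$ is closed, and $p\notin\operatorname{int}F\subset\operatorname{int}E$. Also $p\notin\partial F$, because $\partial F\subset\bigcup_iB(y_i,4\rho)\subset\operatorname{int}E$. So $p\notin F$. Hence $p$ lies in some closed ball $\overline{B(y_i,4\rho)}$, but not in the open ball, and therefore $p\in\partial B(y_i,4\rho)$. By (16), $\mathcal H^n(\partial E)\le CN\rho^n<\infty$. By a theorem of Federer, a set whose topological boundary has finite $\mathcal H^n$-measure has finite perimeter, with $P(E)\le\mathcal H^n(\partial E)$. So F2 gives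
$$CN\rho^n\ge P(E)\ge c\,|E|^{\frac n{n+1}}\ge c\,\big(\tfrac12|\Omega|\big)^{\frac n{n+1}},\qquad\text{that is,}\qquad N\ge c\,\Big(\frac{|\Omega|^{1/(n+1)}}\rho\Big)^n .$$
Since $f(y_i)=\frac12$, the two parts of $B(y_i,\rho)$ both have volume $\frac12|B_\rho|\ge c\rho^{n+1}$, and F1 gives $|\Sigma\cap B(y_i,\rho)|\ge c\rho^n$. With (17) and $\mu(B(y_i,2\rho))\le|B_{2\rho}|$,
$$R(h_{y_i})\le\frac{\rho^{-2}|B_{2\rho}|}{c\rho^n}\le\frac C\rho .$$
In both cases the centers are $4\rho$-separated, so the functions have pairwise products zero. Taking for $c_1$ the smaller of the two constants obtained for $N$, and at most $1$, proves the Lemma.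

## 10. The volume bound and the end of the proof of Theorem B

**Step 1: proof of (15) when the scale is admissible.** We choose $\rho$ so that the Lemma produces $2k$ functions:
$$\rho=\Big(\frac{c_1}{2k}\Big)^{1/n}|\Omega|^{\frac1{n+1}}\le|\Omega|^{\frac1{n+1}},\qquad c_1\Big(\frac{|\Omega|^{1/(n+1)}}\rho\Big)^n=2k .$$
If $\mathbb M=\mathbb R^d$, or if $\mathbb M=\mathbb H^d$ and $\rho\le1$, the Lemma gives at least $2k\ge k+1$ test functions, and by V1
$$\sigma_k\le\frac C\rho\le C\,k^{\frac1n}|\Omega|^{-\frac1{n+1}} .$$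

**Step 2: proof of (15) in $\mathbb H^d$ when $\rho>1$.** Here the Lemma is not available, but the domain is so large that (4) together with the linear isoperimetric inequality F3 is enough. From $\rho>1$ we get $|\Omega|^{1/(n+1)}>(2k/c_1)^{1/n}\ge k^{1/n}$. By (4) and F3,
$$\sigma_k\le C\,k^{\frac2{n+1}}\frac{|\Omega|^{\frac{n-1}{n+1}}}{|\Sigma|}\le C\,k^{\frac2{n+1}}|\Omega|^{\frac{n-1}{n+1}-1}=C\,k^{\frac2{n+1}}|\Omega|^{-\frac2{n+1}} .$$
Hence
$$\sigma_k|\Omega|^{\frac1{n+1}}\le C\,k^{\frac2{n+1}}|\Omega|^{-\frac1{n+1}}\le C\,k^{\frac2{n+1}-\frac1n}\le C\,k^{\frac1n},$$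
since $\frac2{n+1}-\frac1n=\frac{n-1}{n(n+1)}\le\frac1n$. This proves (15) in all cases, and with Section 8, Step 1, Theorem B(1).

**Step 3: the supremum over all domains.** Theorem A gives $\sup_\Omega\bar\sigma_k(\Omega)\ge c\,k^{q_n}$, and Theorem B(1) gives $\sup_\Omega\bar\sigma_k(\Omega)\le C\,k^{q_n}$, for every $k\ge1$ and in each of the three spaces.

**Step 4: domains in $\mathbb R^{n+1}$ with $I(\Omega)\le J$.** For the upper bound, Theorem B(1) gives $\bar\sigma_k(\Omega)\le C(kI(\Omega))^{1/n}\le C\,J^{1/n}k^{1/n}$. For the lower bound, let $J\ge I_0$, choose an integer $k\ge1$ with $k\ge J^{\frac{n(n+1)}{n-1}}$, and take the domain of Theorem B(2) with $I=J$. Then $J\le k^{\frac{n-1}{n(n+1)}}=k^{\frac2{n+1}-\frac1n}$, so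
$$\frac{k^{\frac2{n+1}}J^{-\frac{n-1}n}}{(kJ)^{\frac1n}}=k^{\frac2{n+1}-\frac1n}J^{-1}\ge1 .$$
The minimum in Theorem B(2) is therefore $(kJ)^{1/n}$, and $\bar\sigma_k(\Omega)k^{-1/n}\ge c\,J^{1/n}$. This completes the proof of Theorem B. $\blacksquare$
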